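\title{Global Mumford--Shah minimizers in $\mathbb{R}^3$ with a planar singular set}

\begin{abstract}
Let $(u,K)$ be a reduced global Mumford--Shah minimizer in $\mathbb{R}^3$ whose singular set $K$ is nonempty and contained in a plane. We prove that $K$ is the whole plane or a closed half-plane, which answers a question of Guy David, and we determine $u$ in both cases. The proof reduces the problem to a half-space, shows by a logarithmic cut-off and a max/min comparison that the translates of $u$ along the plane are ordered, and ends with a two-dimensional problem solved by complex analysis.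
\end{abstract}

\section{Introduction}

\subsection{Global minimizers}

Throughout, $\mathcal{H}^2$ is two-dimensional Hausdorff measure, normalized to agree with area on planes and spheres. We consider pairs $(u,K)$, where $K\subset\mathbb{R}^3$ is closed and $u\in W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3\setminus K)$. The energy of the pair in a closed ball $B$ is
\[
\mathcal{E}(u,K;B)=\int_{B\setminus K}|\nabla u|^2\,dx+\mathcal{H}^2(K\cap B).
\]
The function $u$ may jump across $K$ at no cost in the first term, and the second term charges the area of the set where jumps are allowed.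

\begin{definition}\label{def:comp}
A pair $(v,L)$ is a \emph{competitor} for $(u,K)$ in the closed ball $B$ if
\begin{itemize}
\item[(C1)] $L$ is closed, $L\setminus B=K\setminus B$, $v\in W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3\setminus L)$, and $v=u$ on $\mathbb{R}^3\setminus(K\cup B)$;
\item[(C2)] any two points of $\mathbb{R}^3\setminus(K\cup B)$ that lie in different connected components of $\mathbb{R}^3\setminus K$ also lie in different connected components of $\mathbb{R}^3\setminus L$.
\end{itemize}
\end{definition}

\begin{definition}\label{def:min}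
The pair $(u,K)$ is a \emph{global minimizer} if, for every closed ball $B$, the energy $\mathcal{E}(u,K;B)$ is finite and $\mathcal{E}(u,K;B)\le\mathcal{E}(v,L;B)$ for every competitor $(v,L)$ in $B$. It is \emph{reduced} if there is no closed set $K'\subsetneq K$ such that $u$ has an extension in $W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3\setminus K')$.
\end{definition}

Three examples show what these conditions do.

If $u$ is constant and $K$ is any closed set with $\mathcal{H}^2(K)=0$, the energy vanishes in every ball, so $(u,K)$ is a global minimizer. Reducedness discards such useless parts of $K$: among these pairs only $K=\emptyset$ is reduced.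

Let $K=P$ be the plane $\{z=0\}$ and $u=\pm1$ on $\{\pm z>0\}$. Without (C2) this pair could be improved by opening a large hole. Take a Lipschitz function $\eta$ equal to $0$ on the ball $\{|x|\le1/2\}$ and to $1$ on $\{|x|\ge1\}$, let $v=\pm\eta(x/R)$ on $\{\pm z>0\}$, and let $L=P\cap\{|x|\ge R/2\}$. This saves the area $\pi R^2/4$ at the price $R\int|\nabla\eta|^2$, which is smaller when $R$ is large. Condition (C2) forbids the hole, and the pair is a reduced global minimizer (Theorem~\ref{thm:class}).

The third example has an edge. Use coordinates $(s,y,z)$, write $s=\rho\cos\theta$, $z=\rho\sin\theta$ with $\theta\in(0,2\pi)$, and let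
\begin{equation}\label{eq:crack}
K=\{z=0,\ s\ge0\},\qquad u=\sqrt{2\rho/\pi}\,\cos(\theta/2).
\end{equation}
In the plane of the variables $(s,z)$ this is the cracktip, which Bonnet and David \cite{BD} proved to be a global minimizer in $\mathbb{R}^2$; the pair \eqref{eq:crack} is its product with a line. Since $u=\sqrt{2/\pi}\,\operatorname{Re}\zeta^{1/2}$ with $\zeta=s+iz$, we have $|\nabla u|^2=1/(2\pi\rho)$, and so
\begin{equation}\label{eq:crackenergy}
\int_{\{\rho<R,\ |y|<R\}\setminus K}|\nabla u|^2\,dx=2R^2=\mathcal{H}^2\big(K\cap\{\rho<R,\ |y|<R\}\big).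
\end{equation}

\subsection{The question and the results}

Both the plane and the half-plane are planar sets. Guy David asked whether there are others (see \cite{LN}): \emph{if $(u,K)$ is a reduced global minimizer in $\mathbb{R}^3$ and $K\neq\emptyset$ is contained in a plane, must $K$ be the whole plane or a half-plane?}

The definitions carry no length scale: under $(u,K)\mapsto(\lambda^{-1/2}u(\lambda\,\cdot),\lambda^{-1}K)$ both terms of the energy are multiplied by $\lambda^{-2}$, so global minimizers are sent to global minimizers. It is therefore natural to expect a cone, and among planar cones one with a straight edge. But nothing in the definition says that $K$ is invariant under dilations, or that its relative boundary has any regularity. A partial result is due to Lemenant: if $K$ is contained in a closed half-plane and meets its edge, then $K$ is that half-plane. This excludes discs, strips and convex sectors, but not sets such as a sector of opening larger than $\pi$ or the complement of a disc or of a strip. We prove that the answer to the question is yes. Lemenant's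 result is not used.

\begin{theorem}\label{thm:main}
Let $(u,K)$ be a reduced global minimizer in $\mathbb{R}^3$ with $\emptyset\neq K\subset P$, where $P$ is a plane. Then $K=P$ or $K$ is a closed half-plane of $P$.
\end{theorem}

A set is \emph{$\mathcal{H}^2$-rectifiable} if it is covered, up to an $\mathcal{H}^2$-null set, by countably many Lipschitz images of subsets of $\mathbb{R}^2$. Every subset of a plane is $\mathcal{H}^2$-rectifiable.

\begin{theorem}\label{thm:class}
Under the hypotheses of Theorem~\ref{thm:main}, exactly one of the following holds.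
\begin{itemize}
\item[(i)] $K=P$, and $u$ is constant on each side of $P$, with two different constants.
\item[(ii)] In suitable orthonormal coordinates $(s,y,z)$, with $s=\rho\cos\theta$, $z=\rho\sin\theta$, $\theta\in(0,2\pi)$, one has $K=\{z=0,\ s\ge0\}$ and $u=c\pm\sqrt{2\rho/\pi}\,\cos(\theta/2)$ for some constant $c$.
\end{itemize}
Conversely, every pair \textup{(i)} is a reduced global minimizer, and the pairs \textup{(ii)} satisfy $\mathcal{E}(u,K;B)\le\mathcal{E}(v,L;B)$ for every closed ball $B$ and every competitor $(v,L)$ in $B$ such that $L\cap B$ is $\mathcal{H}^2$-rectifiable (in particular whenever $L\subset P$).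
\end{theorem}

We do not claim minimality of the pairs (ii) against competitors with nonrectifiable $L$; the question does not require it. Without reducedness the conclusion holds up to a null set.

\begin{theorem}\label{thm:nonred}
Let $(u,K)$ be a global minimizer in $\mathbb{R}^3$, not necessarily reduced, with $\emptyset\neq K\subset P$. Then $K=P$, or $K=K_0\cup Z$ with $K_0$ empty or a closed half-plane and $\mathcal{H}^2(Z)=0$.
\end{theorem}

The proof never studies the regularity of $K$. When $K\ne P$, we show that $u$ is odd across $P$ up to a constant, and that on one side of $P$ it minimizes a functional in which $K$ has been replaced by the set where the boundary values of $u$ do not vanish (Section~\ref{sec:half}). The main step, in the spirit of Savin--Valdinoci, is that $u$ cannot cross any of its translates parallel to $P$ (Section~\ref{sec:order}, with a model case in Section~\ref{sec:model}). For a quarter-plane $K$ and boundary values that are positive exactly inside $K$, this would already be a contradiction, because $K$ and $K+(1,-1,0)$ are not nested. In general,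 the ordering forces $u$ to depend on two variables only (Section~\ref{sec:cone}). One unwanted configuration survives, the complement of a strip, and it is excluded by complex analysis (Section~\ref{sec:complex}). Section~\ref{sec:class} proves Theorem~\ref{thm:class}.

\section{Sliding a minimizer against itself: a model case}\label{sec:model}

In this section $B_R$ is the closed ball of radius $R$ centered at $0$ in $\mathbb{R}^n$. We describe the main step for harmonic functions in the plane, with no singular set, and prove on the way two lemmas that are used later.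

Let $u$ be harmonic in $\mathbb{R}^2$ and $\mathcal{D}_R(v)=\int_{B_R}|\nabla v|^2$. Then $u$ minimizes $\mathcal{D}_R$ among the functions that equal $u$ outside $B_R$. We want to compare $u$ with its translate $u(\cdot-te)$. The translate does not equal $u$ outside $B_R$, so we translate near the origin and let the displacement die out before $\partial B_R$.

\begin{lemma}[Sliding]\label{lem:slide}
Let $e\in\mathbb{R}^n$ be a unit vector, $\varphi$ a Lipschitz function on $\mathbb{R}^n$ that vanishes outside $B_R$, and $t\in\mathbb{R}$ with $|t|\operatorname{Lip}(\varphi)\le\frac12$. Then $\Phi_t(x)=x+t\varphi(x)e$ is a bi-Lipschitz homeomorphism of $\mathbb{R}^n$ that maps every line parallel to $e$ onto itself, maps $B_R$ onto itself, is the identity outside $B_R$, and satisfies $\det D\Phi_t=1+t\,\partial_e\varphi\ge\frac12$ a.e. Let $O$ be an open set that is a union of lines parallel to $e$, and let $v\in W^{1,2}(O\cap\operatorname{int}B_R)$. Then $v_t=v\circ\Phi_t^{-1}$ lies in the same space,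
\begin{equation}\label{eq:slide}
\int_{O\cap B_R}|\nabla v_t|^2=\int_{O\cap B_R}\Big[|\nabla v|^2(1+t\,\partial_e\varphi)-2t\,\partial_ev\,\nabla v\cdot\nabla\varphi+\frac{t^2(\partial_ev)^2|\nabla\varphi|^2}{1+t\,\partial_e\varphi}\Big],
\end{equation}
and
\begin{equation}\label{eq:second}
\int_{O\cap B_R}\big(|\nabla v_t|^2+|\nabla v_{-t}|^2-2|\nabla v|^2\big)\le4t^2\int_{O\cap B_R}|\nabla v|^2|\nabla\varphi|^2 .
\end{equation}
\end{lemma}

\begin{proof}
We have $\frac12|x-x_0|\le|\Phi_t(x)-\Phi_t(x_0)|\le\frac32|x-x_0|$. On the line $x+\mathbb{R}e$ the map acts by $\tau\mapsto\tau+t\varphi(x+\tau e)$, which is continuous, strictly increasing and equal to $\tau$ for large $|\tau|$, hence a bijection of $\mathbb{R}$. So $\Phi_t$ is a bijection of $\mathbb{R}^n$ and of $O$, and since it fixes every point outside $B_R$, it maps $B_R$ onto itself. The matrix $D\Phi_t=I+t\,e\,(\nabla\varphi)^T$ is a rank-one perturbation of the identity, with determinant $1+t\,\partial_e\varphi$ and inverse $I-t\,e\,(\nabla\varphi)^T/(1+t\,\partial_e\varphi)$. Composition with a bi-Lipschitz map preserves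 $W^{1,2}$ and obeys the chain rule, so
\[
(\nabla v_t)\circ\Phi_t=(D\Phi_t)^{-T}\nabla v=\nabla v-\frac{t\,\partial_ev}{1+t\,\partial_e\varphi}\,\nabla\varphi .
\]
Squaring, multiplying by the Jacobian and integrating gives \eqref{eq:slide}. When we add \eqref{eq:slide} for $t$ and $-t$, the terms linear in $t$ cancel, and each of the two last terms is at most $2t^2|\nabla v|^2|\nabla\varphi|^2$.
\end{proof}

\emph{The cost of sliding.} By minimality $\mathcal{D}_R(u_{-t})\ge\mathcal{D}_R(u)$, so \eqref{eq:second} gives
\[
\mathcal{D}_R(u_t)-\mathcal{D}_R(u)\le4t^2\int|\nabla u|^2|\nabla\varphi|^2 .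
\]

\emph{The gain from a crossing.} For $v,w\in W^{1,2}$, the gradients of $\max(v,w)$ and $\min(v,w)$ are a.e. $\nabla v$ and $\nabla w$ on $\{v>w\}$, and $\nabla w$ and $\nabla v$ on $\{v\le w\}$ (recall that $\nabla v=\nabla w$ a.e. on $\{v=w\}$). Hence
\begin{equation}\label{eq:maxmin}
|\nabla\max(v,w)|^2+|\nabla\min(v,w)|^2=|\nabla v|^2+|\nabla w|^2\quad\text{a.e.}
\end{equation}
Both $\max(u,u_t)$ and $\min(u,u_t)$ equal $u$ outside $B_R$. If a local modification lowers the energy of $\max(u,u_t)$ by $\delta$, then minimality, applied to the modified maximum and to the minimum, gives $2\mathcal{D}_R(u)\le\mathcal{D}_R(u)+\mathcal{D}_R(u_t)-\delta$. Thus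
\begin{equation}\label{eq:gaincost}
\delta\le4t^2\int|\nabla u|^2|\nabla\varphi|^2 .
\end{equation}

Take $u=x_1x_2$, $e=e_1$ and $t>0$. Then $u(x-te)=u(x)-tx_2$ crosses $u$ along the line $x_2=0$, and $M=\max(u,u(\cdot-te))=u+t\,x_2^-$, where $x_2^-=\max(-x_2,0)$, has a corner there. We round the corner with $\psi=1-|x|^2$ on $B_1$. Since $u$ is harmonic and $\psi=0$ on $\partial B_1$,
\[
\int_{B_1}\nabla M\cdot\nabla\psi=-t\int_{B_1\cap\{x_2<0\}}\partial_2\psi=-t\int_{-1}^1(1-x_1^2)\,dx_1=-\frac{4t}{3},\qquad\int_{B_1}|\nabla\psi|^2=2\pi,
\]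
so $\mathcal{D}_1(M+\sigma\psi)-\mathcal{D}_1(M)=-\frac83t\sigma+2\pi\sigma^2$, which equals $-8t^2/(9\pi)$ for $\sigma=2t/(3\pi)$. The gain does not depend on $R$. It has the same order $t^2$ as the cost, so letting $t\to0$ in \eqref{eq:gaincost} yields nothing. The only hope is to fix $t$ and make the cost small by taking $R$ large, and this depends on the growth of the energy. For $x_1x_2$ the energy in $B_r$ grows like $r^4$, and \eqref{eq:gaincost} says that no cut-off is cheap.

Suppose instead that $\mathcal{D}_r(u)\le\Lambda r^2$ for all $r>0$. A cut-off with $|\nabla\varphi|\le2/R$ on $B_R\setminus B_{R/2}$ bounds the cost by $16\Lambda t^2$, which does not tend to $0$. Quadratic growth is the borderline case, and one has to spread the transition from $1$ to $0$ evenly over many dyadic scales.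

\begin{lemma}[Logarithmic cut-off]\label{lem:log}
For $R>1$ let $\varphi_R(x)=\min\{1,\max\{0,\,2-2\log|x|/\log R\}\}$. Then $\varphi_R=1$ on $B_{\sqrt R}$, $\varphi_R=0$ outside $B_R$, and $\operatorname{Lip}(\varphi_R)\le2/(\sqrt R\log R)$. If $f\ge0$ is measurable and $\int_{B_r}f\le\Lambda r^2$ for all $r>0$, then
\[
\int f\,|\nabla\varphi_R|^2\le\frac{16\Lambda}{(\log R)^2}\Big(\frac{\log R}{2\log2}+1\Big)\longrightarrow0\qquad(R\to\infty).
\]
\end{lemma}

\begin{proof}
We have $|\nabla\varphi_R|=2/(|x|\log R)$ for $\sqrt R<|x|<R$ and $\nabla\varphi_R=0$ a.e. elsewhere. The region $\{\sqrt R<|x|<R\}$ is covered by at most $\frac{\log R}{2\log2}+1$ shells $\{r\le|x|\le2r\}$ with $r=2^j\sqrt R$, and each shell contributes at most $r^{-2}\Lambda(2r)^2=4\Lambda$ to $\int f|x|^{-2}$.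
\end{proof}

With this cut-off the right side of \eqref{eq:gaincost} tends to $0$, so $\max(u,u(\cdot-te))$ admits no local improvement. A crossing always allows one (see the proof of Proposition~\ref{prop:order}), so $u$ and its translates are ordered. This agrees with what one knows here by other means: the mean value property bounds $|\nabla u|^2$ by $\Lambda/\pi$, so $u$ is affine by Liouville's theorem, and $u(\cdot+h)-u$ is constant.

The dimension entered only through the exponent in $\Lambda r^2$. For global minimizers in $\mathbb{R}^3$, comparison with a sphere gives exactly this growth, and \eqref{eq:crackenergy} shows that it cannot be improved. In $\mathbb{R}^n$ the same comparison gives $r^{n-1}$, which is too large for Lemma~\ref{lem:log} when $n\ge4$.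

\section{Reduction to a half-space}\label{sec:half}

The argument of Section~\ref{sec:model} takes maxima and minima of functions, while a global minimizer is a pair. We now encode $K$ in the boundary values of $u$ on one side of the plane.

\subsection{Notation, traces and gluing}

Points are written $x=(x',z)\in\mathbb{R}^2\times\mathbb{R}$; $P=\{z=0\}$, $H=\{z>0\}$, and $K=E\times\{0\}$ with $E\subset\mathbb{R}^2$ closed. $B_R\subset\mathbb{R}^3$ and $D_R\subset\mathbb{R}^2$ are the closed ball and disc of radius $R$ centered at $0$, and $B_R^+=B_R\cap H$. Lebesgue measure $|\cdot|$ on $\mathbb{R}^2$ is identified with $\mathcal{H}^2$ on $P$. For a function $f$ we put $f^*(x',z)=f(x',-z)$; $f$ is \emph{even} if $f^*=f$ and \emph{odd} if $f^*=-f$. Since $\nabla f^*\cdot\nabla h^*=(\nabla f\cdot\nabla h)^*$, the gradients of an even and of an odd function are orthogonal in $L^2$ of any set symmetric in $z$.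

Let $W^{1,2}_{\mathrm{loc}}(\overline H)$ be the set of functions on $H$ that lie in $W^{1,2}(\operatorname{int}B_R^+)$ for all $R$. Such a function $w$ has a trace $Tw\in L^2_{\mathrm{loc}}(\mathbb{R}^2)$, which satisfies
\[
\int_H\partial_z(w\psi)=-\int_PTw\,\psi,\qquad\int_H\partial_{x_j}(w\psi)=0\quad(j=1,2),\qquad\psi\in C_c^\infty(\mathbb{R}^3),
\]
and $Tw=w(\cdot,0)$ if $w$ is continuous on $\overline H$. The same holds on $-H$, with the opposite sign. If $(u,K)$ is a global minimizer with $K\subset P$, then $u|_H\in W^{1,2}_{\mathrm{loc}}(\overline H)$. Indeed, $\nabla u\in L^2(B_R^+)$, and the Poincar\'e inequality on the convex sets $B_R\cap\{z>\eta\}$, with the mean taken over a fixed small ball, holds with a constant independent of $\eta$; letting $\eta\to0$ gives $u\in L^2(B_R^+)$. The same applies to $u|_{-H}$.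

\begin{lemma}[Gluing]\label{lem:glue}
Let $w_\pm\in W^{1,2}_{\mathrm{loc}}(\overline{\pm H})$, let $F\subset\mathbb{R}^2$ be closed, and let $w=w_\pm$ on $\pm H$. Then $w\in W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3\setminus(F\times\{0\}))$ if and only if $Tw_+=Tw_-$ a.e. on $\mathbb{R}^2\setminus F$.
\end{lemma}

\begin{proof}
Adding the identities above for $H$ and $-H$, we see that the distributional gradient of $w$ in $\mathbb{R}^3$ is the $L^2_{\mathrm{loc}}$ field equal to $\nabla w_\pm$ on $\pm H$, plus the measure $(Tw_+-Tw_-)\,e_z\,\mathcal{H}^2|_P$. This measure is singular with respect to volume, so the gradient is a function on the open set $\mathbb{R}^3\setminus(F\times\{0\})$ exactly when the measure vanishes there.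
\end{proof}

In particular, the even extension of a function of $W^{1,2}_{\mathrm{loc}}(\overline H)$ lies in $W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3)$, and its odd extension lies in $W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3\setminus(F\times\{0\}))$ if and only if the trace vanishes a.e. off $F$. We also use Weyl's lemma: if $w\in W^{1,2}_{\mathrm{loc}}(O)$ and $\int\nabla w\cdot\nabla\psi=0$ for all $\psi\in C_c^\infty(O)$, then $w$ agrees a.e. with a harmonic function.

\subsection{Two comparisons and a Liouville property}

\begin{lemma}\label{lem:basic}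
Let $(u,K)$ be any global minimizer in $\mathbb{R}^3$. For every closed ball $B$ of radius $r$,
\begin{equation}\label{eq:growth}
\int_{B\setminus K}|\nabla u|^2+\mathcal{H}^2(K\cap B)\le4\pi r^2,
\end{equation}
and for every $\psi\in W^{1,2}(\mathbb{R}^3\setminus K)$ with bounded support,
\begin{equation}\label{eq:EL}
\int_{\mathbb{R}^3\setminus K}\nabla u\cdot\nabla\psi=0 .
\end{equation}
\end{lemma}

\begin{proof}
Let $L=(K\setminus\operatorname{int}B)\cup\partial B$, $v=u$ outside $B$ and $v=0$ in $\operatorname{int}B$. Condition (C1) holds. If two points outside $K\cup B$ lie in one component of the open set $\mathbb{R}^3\setminus L$, a path joins them that avoids $L$. It does not meet $\partial B$, so it stays outside $B$, where $L=K$; thus the points lie in one component of $\mathbb{R}^3\setminus K$. This is (C2). Since $L\cap B=\partial B$, the competitor has energy $4\pi r^2$. For \eqref{eq:EL}, the pairs $(u+\tau\psi,K)$ are competitors in a ball $B$ that contains the support of $\psi$, so $\tau\mapsto\int_{B\setminus K}|\nabla u+\tau\nabla\psi|^2$ is minimal at $\tau=0$.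
\end{proof}

\begin{lemma}\label{lem:liouville}
A harmonic function $w$ in $\mathbb{R}^3$ with $\int_{B_r}|\nabla w|^2\le\Lambda r^2$ for all $r>0$ is constant.
\end{lemma}

\begin{proof}
The components of $\nabla w$ are harmonic, so the mean value property on the ball of center $x$ and radius $R$ and Jensen's inequality give $|\nabla w(x)|^2\le\frac{3}{4\pi R^3}\Lambda(R+|x|)^2\to0$ as $R\to\infty$.
\end{proof}

\subsection{Oddness and boundary values}

From here to the end of Section~\ref{sec:complex} we assume:
\begin{quote}
$(u,K)$ is a global minimizer, not necessarily reduced, and $K=E\times\{0\}$ with $E\neq\mathbb{R}^2$.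
\end{quote}
Then $\mathbb{R}^3\setminus K$ is connected: it is the union of $H$, $-H$ and small balls centered at the points of $P\setminus K\neq\emptyset$, each of which meets both $H$ and $-H$. So (C2) is vacuous, and \emph{every pair that satisfies \textup{(C1)} is a competitor}.

\begin{lemma}\label{lem:odd}
There is a constant $c$ such that $u-c$ is odd. After $c$ is subtracted, $u|_H$ is harmonic and extends continuously to $\overline H$, the continuous function $g=u(\cdot,0)$ satisfies
\begin{equation}\label{eq:gzero}
g=0\quad\text{on }\mathbb{R}^2\setminus E,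
\end{equation}
and
\begin{equation}\label{eq:ELhalf}
\int_H\nabla u\cdot\nabla\psi=0
\end{equation}
for all $\psi\in W^{1,2}(H)$ with bounded support whose trace vanishes a.e. off $E$.
\end{lemma}

\begin{proof}
Let $u^{\mathrm{ev}}=\frac12(u+u^*)$. It is even, so by Lemma~\ref{lem:glue} it lies in $W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3)$: the even part does not see the crack. For $\psi\in C_c^\infty(\mathbb{R}^3)$ with even part $\psi^{\mathrm{ev}}$, orthogonality and \eqref{eq:EL} give $\int\nabla u^{\mathrm{ev}}\cdot\nabla\psi=\int\nabla u^{\mathrm{ev}}\cdot\nabla\psi^{\mathrm{ev}}=\int\nabla u\cdot\nabla\psi^{\mathrm{ev}}=0$. So $u^{\mathrm{ev}}$ is harmonic in $\mathbb{R}^3$, and $\int_{B_r}|\nabla u^{\mathrm{ev}}|^2\le\int_{B_r\setminus K}|\nabla u|^2\le4\pi r^2$. By Lemma~\ref{lem:liouville} it is a constant $c$. Subtracting $c$ changes neither minimality nor reducedness, so we assume that $u$ is odd.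

Let $\bar u\in W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3)$ be the even extension of $u|_H$. Since $u$ is odd, $|\nabla\bar u|=|\nabla u|$ a.e., and by the Cauchy--Schwarz inequality and \eqref{eq:growth}, $\int_B|\nabla\bar u|\le Cr^{3/2}\cdot r=Cr^{5/2}$ for every ball $B$ of radius $r$. Morrey's theorem \cite{GT} states that a function in $W^{1,1}_{\mathrm{loc}}(\mathbb{R}^n)$ with $\int_B|\nabla w|\le Cr^{n-1+\alpha}$ for all balls, $0<\alpha\le1$, is locally $\alpha$-H\"older continuous. Here $n=3$ and $\alpha=\frac12$, so $u|_H$ extends continuously to $\overline H$. The traces of $u$ from the two sides are $g$ and $-g$. By Lemma~\ref{lem:glue} they agree a.e. on the open set $\mathbb{R}^2\setminus E$, and \eqref{eq:gzero} follows by continuity. If $\psi$ is as in \eqref{eq:ELhalf}, its odd extension is admissible in \eqref{eq:EL}, and the integral there is twice the integral over $H$. With $\psi\in C_c^\infty(H)$, Weyl's lemma shows that $u$ is harmonic in $H$.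
\end{proof}

From now on $u$ is odd, and on $\overline H$ the letter $u$ denotes the continuous extension from $H$. The jump of $u$ across $P$ is $2g$.

\subsection{A functional of the function alone}

An odd function needs a crack only where its boundary value is nonzero. This suggests the following functional. Let $\mathcal{A}_R$ be the set of $v\in C(\overline H)\cap W^{1,2}_{\mathrm{loc}}(\overline H)$ with $v=u$ on $\overline H\setminus B_R$, and for $v\in\mathcal{A}_R$ let
\[
J_R(v)=2\int_{B_R^+}|\nabla v|^2+\big|\{x'\in D_R:\ v(x',0)\neq0\}\big| .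
\]
There is one obstacle. The set $\{v(\cdot,0)\neq0\}$ is open, a competitor needs a closed set, and the closure may have larger measure. We therefore use the closed sets $\{|v|\ge\epsilon\}$ and truncate $v$ so that it vanishes off them.

\begin{lemma}\label{lem:J}
We have $|E\setminus\{g\neq0\}|=0$, and $J_R(u)\le J_R(v)$ for all $R>0$ and $v\in\mathcal{A}_R$.
\end{lemma}

\begin{proof}
Let $v\in\mathcal{A}_R$ and $R'>R$, and choose $\chi\in C_c^\infty(\operatorname{int}B_{R'})$ with $0\le\chi\le1$ and $\chi=1$ on $B_R$. For $\epsilon>0$ put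
\[
w=\operatorname{sgn}(v)\,(|v|-\epsilon\chi)^+=(v-\epsilon\chi)^+-(v+\epsilon\chi)^-\ \text{ on }\overline H,\qquad F=\{x'\in D_R:\ |v(x',0)|\ge\epsilon\}\cup(E\setminus\operatorname{int}D_R).
\]
The set $F$ is closed. Let $x'\notin F$. If $|x'|\le R$, then $|v(x',0)|<\epsilon=\epsilon\chi(x',0)$, so $w(x',0)=0$. If $|x'|>R$, then $x'\notin E$, so $v(x',0)=g(x')=0$ by \eqref{eq:gzero}, and again $w(x',0)=0$. By Lemma~\ref{lem:glue}, the odd extension of $w$ lies in $W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3\setminus(F\times\{0\}))$. It equals $u$ outside $B_{R'}$, where $\chi=0$, and $F$ coincides with $E$ outside $D_R$. So (C1) holds in $B_{R'}$, and minimality gives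
\[
2\int_{B_{R'}^+}|\nabla u|^2+|E\cap D_{R'}|\le2\int_{B_{R'}^+}|\nabla w|^2+|\{v(\cdot,0)\neq0\}\cap D_R|+|E\cap(D_{R'}\setminus D_R)| .
\]
A.e., $\nabla w=\nabla v\mp\epsilon\nabla\chi$ on $\{\pm v>\epsilon\chi\}$ and $\nabla w=0$ elsewhere, so $|\nabla w|\le|\nabla v|+\epsilon|\nabla\chi|$. We let $\epsilon\to0$ and cancel the finite contributions from outside $B_R$, where $v=u$:
\begin{equation}\label{eq:Jpre}
2\int_{B_R^+}|\nabla u|^2+|E\cap D_R|\le J_R(v).
\end{equation}
For $v=u$ this reads $|E\cap D_R|\le|\{g\neq0\}\cap D_R|$. Since $\{g\neq0\}\subset E$ by \eqref{eq:gzero} and $R$ is arbitrary, $|E\setminus\{g\neq0\}|=0$. The left side of \eqref{eq:Jpre} is therefore $J_R(u)$.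
\end{proof}

\section{Horizontal translates are ordered}\label{sec:order}

The surface term of $J_R$ is well suited to both halves of the argument in Section~\ref{sec:model}: it changes linearly under sliding, and it depends on $v$ only through the pointwise values on $P$, which max and min merely exchange. This is where the planarity of $K$ matters a second time: a horizontal slide keeps $K$ in $P$.

\begin{lemma}\label{lem:slideJ}
Let $e$ be a horizontal unit vector, let $\varphi$, $t$, $\Phi_t$ be as in Lemma~\ref{lem:slide} with $n=3$, and let $u_t=u\circ\Phi_t^{-1}$ on $\overline H$. Then $u_t\in\mathcal{A}_R$ and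
\begin{equation}\label{eq:Jslide}
\begin{split}
J_R(u_t)={}&2\int_{B_R^+}\Big[|\nabla u|^2(1+t\,\partial_e\varphi)-2t\,\partial_eu\,\nabla u\cdot\nabla\varphi+\frac{t^2(\partial_eu)^2|\nabla\varphi|^2}{1+t\,\partial_e\varphi}\Big]\\
&+\int_{\{g\neq0\}\cap D_R}\big(1+t\,\partial_e\varphi(x',0)\big)\,dx' .
\end{split}
\end{equation}
If $t$ is fixed and $\varphi=\varphi_R$ is the cut-off of Lemma~\ref{lem:log}, then for all large $R$
\begin{equation}\label{eq:almost}
J_R(u_t)\le J_R(u)+\epsilon_R,\qquad\text{where }\epsilon_R\to0\text{ as }R\to\infty .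
\end{equation}
\end{lemma}

\begin{proof}
The sets $H$ and $P$ are unions of lines parallel to $e$, so $\Phi_t$ preserves $H$, $P$, $B_R^+$ and $D_R\times\{0\}$, and $u_t\in\mathcal{A}_R$. The first line of \eqref{eq:Jslide} is \eqref{eq:slide} with $O=H$. On $P$, the set where $u_t\neq0$ in $D_R$ is the image of $\{g\neq0\}\cap D_R$ under $\Phi_t|_P$, whose Jacobian is $1+t\,\partial_e\varphi(\cdot,0)$ by Lemma~\ref{lem:slide} with $n=2$. This is the second line. It is affine in $t$, so \eqref{eq:second} gives
\[
J_R(u_t)+J_R(u_{-t})-2J_R(u)\le8t^2\int_{B_R^+}|\nabla u|^2|\nabla\varphi|^2 .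
\]
For $\varphi=\varphi_R$ the condition $|t|\operatorname{Lip}(\varphi_R)\le\frac12$ holds when $R$ is large. By \eqref{eq:growth} and Lemma~\ref{lem:log} with $\Lambda=4\pi$, the right side, which we call $\epsilon_R$, tends to $0$. Finally $J_R(u_{-t})\ge J_R(u)$ by Lemma~\ref{lem:J}.
\end{proof}

\begin{proposition}\label{prop:order}
For every $h\in\mathbb{R}^2$, the function $w(x',z)=u(x'+h,z)-u(x',z)$ satisfies $w\ge0$ on $H$ or $w\le0$ on $H$.
\end{proposition}

\begin{proof}
Suppose that $w$ takes both signs in $H$. Then $h\neq0$; write $h=-te$ with $t=|h|$ and $e$ a horizontal unit vector. Let $M=\max(u,u(\cdot-te))=u+w^+$ on $H$.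

\emph{The gain.} The function $M$ is not harmonic in $H$. Otherwise $w^+=M-u$ would be a nonnegative harmonic function on the connected set $H$ that vanishes at a point (any point where $w<0$); by the strong maximum principle $w^+\equiv0$, although $w>0$ somewhere. Since $M$ is continuous, Weyl's lemma provides $\psi\in C_c^\infty(H)$ with $\alpha:=-\int\nabla M\cdot\nabla\psi>0$. With $\beta=\int|\nabla\psi|^2$ and $\sigma=\alpha/\beta$,
\[
\int_{\operatorname{supp}\psi}\big(|\nabla(M+\sigma\psi)|^2-|\nabla M|^2\big)=-2\sigma\alpha+\sigma^2\beta=-\delta,\qquad\delta=\alpha^2/\beta>0,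
\]
and $\delta$ does not depend on $R$.

\emph{The comparison.} Let $u_t$ be as in \eqref{eq:almost}. If $|x|\le\sqrt R-t$, then $\varphi_R(x-te)=1$, so $\Phi_t(x-te)=x$ and $u_t(x)=u(x-te)$. Take $R$ so large that $\operatorname{supp}\psi\subset B_{\sqrt R-t}$. The functions $M_R=\max(u,u_t)$, $m_R=\min(u,u_t)$ and $M_R+\sigma\psi$ belong to $\mathcal{A}_R$. On $\operatorname{supp}\psi$ we have $M_R=M$, and $\psi=0$ on $P$, so $J_R(M_R+\sigma\psi)=J_R(M_R)-2\delta$. At each point of $P$ the unordered pairs $\{M_R,m_R\}$ and $\{u,u_t\}$ coincide, so they have the same number of nonzero entries. Integrating this over $D_R$ and using \eqref{eq:maxmin}, we get $J_R(M_R)+J_R(m_R)=J_R(u)+J_R(u_t)$. Lemma~\ref{lem:J} and \eqref{eq:almost} now give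
\[
2J_R(u)\le J_R(M_R+\sigma\psi)+J_R(m_R)=J_R(u)+J_R(u_t)-2\delta\le2J_R(u)+\epsilon_R-2\delta,
\]
which is false for large $R$.
\end{proof}

For the pair \eqref{eq:crack} the conclusion can be seen directly: $\partial_yu=0$, and $\partial_su=(2\pi\rho)^{-1/2}\cos(\theta/2)>0$ in $H$.

\section{From ordered translates to two variables}\label{sec:cone}

Proposition~\ref{prop:order} assigns a sign to each horizontal vector. The vectors of one sign form a convex cone that, together with its opposite, fills the plane, and such a cone contains a half-plane.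

\begin{lemma}\label{lem:cone}
There are orthonormal coordinates $x'=(s,y)$ in $\mathbb{R}^2$ such that $u(s,y,z)=U(s,z)$ on $\overline H$, with $U$ nondecreasing in $s$.
\end{lemma}

\begin{proof}
Write $u(\cdot+h)$ for the translate by $(h,0)$, and let $A=\{h\in\mathbb{R}^2:\ u(\cdot+h)\ge u\text{ on }H\}$. Replacing $x$ by $x-(h,0)$ shows that $-A=\{h:\ u(\cdot+h)\le u\}$, so $A\cup(-A)=\mathbb{R}^2$ by Proposition~\ref{prop:order}. The set $A$ contains $0$, is closed because $u$ is continuous, and is stable under addition because $u(\cdot+h+k)\ge u(\cdot+k)\ge u$ for $h,k\in A$.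

If $h\in A$ and $N\ge1$ is an integer, then $h/N\in A$. Otherwise $h/N\in-A$, and
\[
u(\cdot+h)\le u\big(\cdot+\tfrac{N-1}{N}h\big)\le\dots\le u\big(\cdot+\tfrac1Nh\big)\le u\le u(\cdot+h);
\]
all these functions are equal, so $h/N\in A$ after all. Hence $A$ is stable under multiplication by positive rationals, then by all positive reals since it is closed. So $A$ is a closed convex cone.

Suppose $A\neq\mathbb{R}^2$. Separating $A$ from a point outside it, we find a unit vector $\nu$ such that $h\cdot\nu$ is bounded below on $A$; since $A$ is a cone, $h\cdot\nu\ge0$ on $A$. If $h\cdot\nu>0$, then $-h\notin A$, so $h\notin-A$ and $h\in A$. As $A$ is closed, $A=\{h\cdot\nu\ge0\}$. In all cases $A\supset\{h\cdot\nu\ge0\}$ for some unit vector $\nu$. Thus $u$ is nondecreasing in the direction $\nu$, and if $h\perp\nu$, then $h\in A\cap(-A)$ and $u(\cdot+h)=u$. Take $\nu$ as the direction of the $s$-axis. The statement extends to $\overline H$ by continuity.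
\end{proof}

Now $g=g(s)=U(s,0)$ is continuous and nondecreasing, so $I=\{s\in\mathbb{R}:\ g(s)=0\}$ is a closed interval. It has nonempty interior, because $g$ vanishes on the nonempty open set $\mathbb{R}^2\setminus E$. Therefore
\begin{equation}\label{eq:cases}
I=\mathbb{R},\qquad I=(-\infty,a],\qquad I=[a,\infty),\qquad\text{or}\qquad I=[a,b]\ \text{ with }a<b .
\end{equation}
In the last case $g<0$ on $(-\infty,a)$ and $g>0$ on $(b,\infty)$, and the crack is the complement of a strip. Monotonicity does not exclude this, because $g$ may change sign.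

\section{The two-dimensional problem}\label{sec:complex}

Let $\Omega=\{\zeta=s+iz:\ z>0\}$. The function $U$ is harmonic in $\Omega$, so $F=U_s-iU_z$ is holomorphic there. On $I$ the function $U$ satisfies a Dirichlet condition, which makes $F$ purely imaginary; on $\mathbb{R}\setminus I$ it satisfies a Neumann condition, which makes $F$ real. The square $G=F^2$ is real in both cases and can be reflected across the whole axis except at the endpoints of $I$. Moreover $|G|=|\nabla U|^2$, so the energy bound controls $G$ both at the endpoints and at infinity.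

\begin{lemma}\label{lem:G}
Assume $I\neq\mathbb{R}$. Let $S$ be the set of the $m\in\{1,2\}$ endpoints of $I$ and $q(\zeta)=\prod_{a\in S}(\zeta-a)$. Then $F$ extends continuously to $\overline\Omega\setminus S$, with $F=g'$ on $\mathbb{R}\setminus I$; $G\le0$ on $\operatorname{int}I$ and $G\ge0$ on $\mathbb{R}\setminus I$; and $qG$ is a polynomial of degree at most $m-1$ with real coefficients.
\end{lemma}

\begin{proof}
\emph{Energy.} The set $\{|\zeta|<R,\ z>0,\ |y|<R\}$ lies in $B_{2R}$, so \eqref{eq:growth} gives $2R\int_{\Omega\cap\{|\zeta|<R\}}|\nabla U|^2\le16\pi R^2$, that is,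
\begin{equation}\label{eq:2Dgrowth}
\int_{\Omega\cap\{|\zeta|<R\}}|\nabla U|^2\le8\pi R\qquad(R>0).
\end{equation}

\emph{Reflection across $\operatorname{int}I$.} There $U$ is continuous up to the boundary and vanishes, so by the reflection principle its odd extension is harmonic near each point of $\operatorname{int}I$. On $\operatorname{int}I$ we get $U_s=0$ and $G=-U_z^2\le0$.

\emph{Reflection across $\mathbb{R}\setminus I$.} Let $\Delta$ be an open disc centered on $\mathbb{R}\setminus I$ and disjoint from $I$. Let $\phi\in C_c^\infty(\Delta)$ and $\gamma\in C_c^\infty(\mathbb{R})$ with $\int\gamma=1$. The trace of $\phi(s,z)\gamma(y)$ vanishes off $\{s\notin I\}=\{g\neq0\}\subset E$, so \eqref{eq:ELhalf} applies, and since $\partial_yu=0$ it gives $\int_\Omega\nabla U\cdot\nabla\phi=0$. For the even extension $\bar U\in W^{1,2}(\Delta)$ we obtain $\int_\Delta\nabla\bar U\cdot\nabla\phi=\int_\Omega\nabla U\cdot\nabla(\phi+\phi^*)=0$, so $\bar U$ is harmonic in $\Delta$. On $\mathbb{R}\setminus I$ we get $U_z=0$, $F=U_s=g'$ and $G=U_s^2\ge0$.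

Thus $G$ is continuous up to $\mathbb{R}\setminus S$ and real there. By Schwarz reflection, $G(\bar\zeta)=\overline{G(\zeta)}$ extends it holomorphically to $\mathbb{C}\setminus S$, and $\int_{|\zeta|<R}|G|\le16\pi R$ by \eqref{eq:2Dgrowth}.

\emph{Poles.} Let $a\in S$ and let $c_{-k}$ be the Laurent coefficients of $G$ at $a$. For small $\tau>0$, $|c_{-k}|\le\frac1{2\pi}\tau^{k-1}\int_{|\zeta-a|=\tau}|G|\,|d\zeta|$. We control area integrals, not integrals on circles, so we average over $\tau\in(r/2,r)$: for $k\ge1$,
\[
|c_{-k}|\le\frac1\pi\,r^{k-2}\int_{|\zeta-a|<r}|G| .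
\]
For $k\ge2$ this tends to $0$ as $r\to0$, because $G$ is integrable near $a$. So $G$ has at most simple poles, and $p=qG$ is entire.

\emph{Growth.} Let $p_k$ be the Taylor coefficients of $p$ at $0$. For $R\ge1$ and $|\zeta|\le2R$ we have $|q(\zeta)|\le CR^m$. Averaging $|p_k|\le\frac1{2\pi}\tau^{-k-1}\int_{|\zeta|=\tau}|p|\,|d\zeta|$ over $\tau\in(R,2R)$ gives
\[
|p_k|\le\frac{1}{2\pi}R^{-k-2}\cdot CR^m\int_{|\zeta|<2R}|G|\le C'R^{\,m-1-k},
\]
which tends to $0$ as $R\to\infty$ when $k\ge m$. So $\deg p\le m-1$, and $p$ has real coefficients because it is real on $\mathbb{R}\setminus S$.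
\end{proof}

\begin{proposition}\label{prop:strip}
The case $I=[a,b]$ with $a<b$ does not occur.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:G}, $(\zeta-a)(\zeta-b)G(\zeta)=c\zeta+d$ with $c,d\in\mathbb{R}$. On $\mathbb{R}\setminus[a,b]$ both $(s-a)(s-b)$ and $G$ are nonnegative, and on $(a,b)$ both are nonpositive. So $cs+d\ge0$ on $\mathbb{R}$, which forces $c=0$ and $d\ge0$.

If $d=0$, then $\nabla U=0$, so $U$ is constant and $g\equiv0$, contrary to $I\neq\mathbb{R}$. Let $d>0$, and let $f(\zeta)=\sqrt{\zeta-a}\,\sqrt{\zeta-b}$ with principal roots. The continuous function $Ff/\sqrt d$ has square $1$ on the connected set $\Omega$, so $F=\sigma\sqrt d/f$ with a constant $\sigma=\pm1$. As $\zeta\to s>b$, $f$ tends to a positive number. As $\zeta\to s<a$ from $\Omega$, $f$ tends to $(i\sqrt{a-s})(i\sqrt{b-s})<0$. Hence $g'=F$ is nonzero with opposite signs on $(-\infty,a)$ and on $(b,\infty)$, which is impossible since $g$ is nondecreasing.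
\end{proof}

\begin{remark}
Both the growth bound and the monotonicity are needed here. Take $[a,b]=[-1,1]$ and $f=\sqrt{\zeta-1}\,\sqrt{\zeta+1}$. The function $U=\log|\zeta+f|$ has $F=1/f$, vanishes on $[-1,1]$ because $|s+i\sqrt{1-s^2}|=1$, satisfies the Neumann condition outside, and its energy in $\{|\zeta|<R\}$ grows like $\log R$; it is positive on both half-lines, so only monotonicity excludes it. The function $U=\operatorname{Re}f$ satisfies the same boundary conditions and is increasing in $s$ in $\Omega$, because $\arg f'=\frac12[\arg\zeta-\arg(\zeta+1)]-\frac12[\arg(\zeta-1)-\arg\zeta]\in(-\frac\pi2,\frac\pi2)$; since $f'=\zeta/f\to1$ at infinity, its energy grows like $R^2$, and only \eqref{eq:2Dgrowth} excludes it.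
\end{remark}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:nonred}]
Let $(u,K)$ be a global minimizer with $K\subset P$ and $K\neq P$, and let $E'=\overline{\{g\neq0\}}$. Then $E'\subset E$ by \eqref{eq:gzero}, and $|E\setminus E'|=0$ by Lemma~\ref{lem:J}. By \eqref{eq:cases} and Proposition~\ref{prop:strip}, $E'$ is empty, $\{s\ge a\}$ or $\{s\le a\}$. Theorem~\ref{thm:nonred} follows with $K_0=E'\times\{0\}$ and $Z=K\setminus K_0$.

Since $g=0$ off $E'$, Lemma~\ref{lem:glue} shows that $u$ extends to a function in $W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3\setminus K_0)$. If $(u,K)$ is reduced, this forces $K=K_0$, and if moreover $K\neq\emptyset$, then $K$ is a closed half-plane. These two hypotheses are used nowhere else in the proof of Theorem~\ref{thm:main}.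
\end{proof}

\section{The function $u$ and the converse statements}\label{sec:class}

We prove Theorem~\ref{thm:class}. By Theorem~\ref{thm:main}, $K$ is a plane or a half-plane, and the alternatives (i) and (ii) exclude each other.

\subsection{The plane}

Let $(u,P)$ be a reduced global minimizer. For $\psi\in C_c^\infty(\mathbb{R}^3)$, the function equal to $\psi$ on $H$ and to $0$ on $-H$ is admissible in \eqref{eq:EL}, so $\int_H\nabla u\cdot\nabla\psi=0$. The even extension $\bar u\in W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3)$ of $u|_H$ then satisfies $\int\nabla\bar u\cdot\nabla\psi=\int_H\nabla u\cdot\nabla(\psi+\psi^*)=0$, so it is harmonic, and $\int_{B_r}|\nabla\bar u|^2\le8\pi r^2$ by \eqref{eq:growth}. By Lemma~\ref{lem:liouville}, $u$ is constant on $H$, and by symmetry on $-H$. If the two constants were equal, $u$ would extend to $W^{1,2}_{\mathrm{loc}}(\mathbb{R}^3)$, contrary to reducedness. This is (i).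

Conversely, let $u=c_\pm$ on $\pm H$ with $c_+\neq c_-$, so that $\mathcal{E}(u,P;B)=\mathcal{H}^2(P\cap B)<\infty$, and let $(v,L)$ be a competitor in $B$. Let $q\in P\cap B$. The line through $q$ orthogonal to $P$ contains points $x_\pm\in\pm H$ outside $B$. By (C2) they lie in different components of $\mathbb{R}^3\setminus L$, so the segment between them meets $L$. A point of $L$ outside $B$ lies in $P$, and the only point of the line in $P$ is $q\in B$; hence the line meets $L\cap B$. So the orthogonal projection of $L\cap B$ onto $P$ contains $P\cap B$. The projection is $1$-Lipschitz and does not increase $\mathcal{H}^2$, so $\mathcal{E}(v,L;B)\ge\mathcal{H}^2(L\cap B)\ge\mathcal{H}^2(P\cap B)$. The pair is reduced: if $K'\subsetneq P$ is closed, the traces $c_+$ and $c_-$ differ on the nonempty relatively open set $P\setminus K'$, and Lemma~\ref{lem:glue} rules out an extension.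

\subsection{The half-plane}

Let $(u,K)$ be a reduced global minimizer with $\emptyset\neq K\subsetneq P$. We subtract the constant $c$ of Lemma~\ref{lem:odd}, translate, and replace $s$ by $-s$ if necessary (monotonicity in $s$ is no longer needed). Then $I=(-\infty,0]$, $K=\{z=0,\ s\ge0\}$, and $u=U(s,z)$ is odd. Lemma~\ref{lem:G} with $m=1$ gives $G=c_0/\zeta$ with $c_0\in\mathbb{R}$. Since $G\ge0$ on $(0,\infty)$, $c_0\ge0$; and $c_0\neq0$, since otherwise $U$ would be constant and $g\equiv0$. As $\Omega$ is connected, $F=\pm\sqrt{c_0}\,\zeta^{-1/2}$ with a fixed sign. The function $\pm2\sqrt{c_0}\operatorname{Re}\zeta^{1/2}$ has the same $F$, so it differs from $U$ by a constant, which is $0$ because $U(0,0)=0$. Thus $U=\pm2\sqrt{c_0}\,\rho^{1/2}\cos(\theta/2)$ for $0<\theta<\pi$. The reflection $z\mapsto-z$ sends $\theta$ to $2\pi-\theta$, and $\cos(\pi-\theta/2)=-\cos(\theta/2)$, so by oddness the formula holds for $\theta\in(0,2\pi)$.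

The equation and the boundary conditions are linear and cannot determine $c_0$. It is fixed by the balance between the two terms of the energy when the edge of $K$ moves in the direction $s$. Apply \eqref{eq:Jslide} with $e=e_s$ and $\varphi=\phi(s,z)\gamma(y)$, where $\phi\in C_c^\infty(\mathbb{R}^2)$, $\gamma\in C_c^\infty(\mathbb{R})$, $\int\gamma=1$, and $\operatorname{supp}\varphi\subset B_R$. By Lemma~\ref{lem:J}, $t\mapsto J_R(u_t)$ is minimal at $t=0$, and by \eqref{eq:Jslide} it is affine in $t$ up to $O(t^2)$; so the coefficient of $t$ vanishes. Since $\partial_yu=0$ and $\{g\neq0\}=\{s>0\}$, integration in $y$ gives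
\begin{equation}\label{eq:firstvar}
2\int_\Omega\big(|\nabla U|^2\phi_s-2U_s\nabla U\cdot\nabla\phi\big)\,ds\,dz+\int_0^\infty\phi_s(s,0)\,ds=0 .
\end{equation}
The last integral is $-\phi(0)$. From $G=U_s^2-U_z^2-2iU_sU_z=c_0(s-iz)/\rho^2$, the first integrand is
\[
-(U_s^2-U_z^2)\phi_s-2U_sU_z\phi_z=-c_0\,\frac{s\phi_s+z\phi_z}{\rho^2}=-c_0\,\frac{\partial_\rho\phi}{\rho},
\]
and its integral over $\Omega$ is $-c_0\int_0^\pi\int_0^\infty\partial_\rho\phi\,d\rho\,d\theta=\pi c_0\phi(0)$. So \eqref{eq:firstvar} reads $(2\pi c_0-1)\phi(0)=0$. Hence $c_0=\frac1{2\pi}$ and $2\sqrt{c_0}=\sqrt{2/\pi}$, which is (ii).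

\subsection{Minimality of the half-plane pairs against rectifiable competitors}

Global minimizers in $\mathbb{R}^2$ are defined as in Definitions~\ref{def:comp} and~\ref{def:min}, with discs and $\mathcal{H}^1$ in place of balls and $\mathcal{H}^2$. By \cite{BD}, the pair $\sqrt{2\rho/\pi}\cos(\theta/2)$, $K_0=\{z=0,\ s\ge0\}\subset\mathbb{R}^2$ is a global minimizer in the $(s,z)$-plane. Changing the sign and adding a constant preserve minimality, so the same holds for $(u_0,K_0)$ with $u_0=c\pm\sqrt{2\rho/\pi}\cos(\theta/2)$. The complement of $K_0$ is connected, so (C2) is vacuous for this pair.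

Let $(u,K)$ be the pair (ii), so $u(s,y,z)=u_0(s,z)$, and let $(v,L)$ be a competitor in $B$ with $L\cap B$ $\mathcal{H}^2$-rectifiable. We may assume $\mathcal{E}(v,L;B)<\infty$. We slice by the planes $y=\text{const}$ and denote slices by a superscript $y$.

\emph{Almost every slice is a planar competitor.} Cover $\mathbb{R}^3\setminus L$ by countably many open boxes $Q_j\times T_j$, with $Q_j\subset\mathbb{R}^2_{s,z}$ and $T_j\subset\mathbb{R}_y$, whose closures are compact subsets of $\mathbb{R}^3\setminus L$. By Fubini's theorem, for a.e. $y\in T_j$ the slice $v^y$ lies in $W^{1,2}(Q_j)$ and $\nabla v^y=(\partial_sv,\partial_zv)^y$. Discard the countable union of the exceptional null sets. For the remaining $y$, each point of $\mathbb{R}^2\setminus L^y$ lies in some $Q_j$ with $y\in T_j$, so $v^y\in W^{1,2}_{\mathrm{loc}}(\mathbb{R}^2\setminus L^y)$ and $|\nabla v^y|\le|\nabla v|^y$. Also $L^y$ is closed, $L^y\setminus B^y=K_0\setminus B^y$, and $v^y=u_0$ a.e. off $K_0\cup B^y$ for a.e. $y$. So $(v^y,L^y)$ is a competitor for $(u_0,K_0)$ in $B^y$ for a.e. $y$ such that $B^y$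 is a nondegenerate disc; for the other values of $y$, $B^y$ is empty or a point.

\emph{Summing the slices.} The coarea formula \cite{Fed} for the function $y$ on an $\mathcal{H}^2$-rectifiable set $W\subset\mathbb{R}^3$ of finite measure states that $\int\mathcal{H}^1(W^y)\,dy=\int_W|\nabla^Wy|\,d\mathcal{H}^2$, where $\nabla^Wy$ is the projection of $e_y$ onto the approximate tangent plane of $W$. Since $|\nabla^Wy|\le1$, we get $\int\mathcal{H}^1(L^y\cap B^y)\,dy\le\mathcal{H}^2(L\cap B)$. This is the only use of rectifiability. Therefore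
\begin{align*}
\mathcal{E}(v,L;B)&\ge\int\Big(\int_{B^y\setminus L^y}|\nabla v^y|^2+\mathcal{H}^1(L^y\cap B^y)\Big)dy\\
&\ge\int\Big(\int_{B^y\setminus K_0}|\nabla u_0|^2+\mathcal{H}^1(K_0\cap B^y)\Big)dy=\mathcal{E}(u,K;B),
\end{align*}
where the last equality is Fubini's theorem in $\mathbb{R}^3$, using $\partial_yu=0$, and in $P$. This completes the proof of Theorem~\ref{thm:class}. \qed

\begin{thebibliography}{9}

\bibitem{BD}
Bonnet and David, \emph{Cracktip is a global Mumford--Shah minimizer}, Ast\'erisque 274, 2001.

\bibitem{Fed}
Federer, 3.2.22.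

\bibitem{GT}
Gilbarg and Trudinger, Theorem 7.19.

\bibitem{LN}
\emph{Lecture Notes On},
\texttt{https://antoine-lemenant.perso.math.cnrs.fr/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2024/\allowbreak 12/\allowbreak lecture\_notes\_2019-1.pdf}

\end{thebibliography}
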